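# Harmonic functions on two diameters of the disk: why a conjectured constant is not sharp

## 1. Four theorems on the best constant

Let $\mathbb D$ be the open unit disk and $\mathbb T=\partial\mathbb D$. For $p>0$, the harmonic Hardy space $h^p$ is the set of functions $f$ harmonic in $\mathbb D$ with $\sup_{0<r<1}\int_0^{2\pi}|f(re^{it})|^p\,dt<\infty$. For $p>1$ such an $f$ has radial boundary values $f(e^{it})$ for almost every $t$, and $\int_{\mathbb T}|f(z)|^p|dz|$ means $\int_0^{2\pi}|f(e^{it})|^p\,dt$. For two diameters $D_0,D_1$, write $\int_{D_0+D_1}|f(z)|^p|dz|$ for the sum of the arc-length integrals of $|f|^p$ along $D_0$ and along $D_1$ (if $D_0=D_1$, the diameter is counted twice), and let $\theta\in[0,\pi/2]$ be the non-obtuse angle between them.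

The conjecture under study, from "Growth of Planar Harmonic Mappings" (http://dspace.iitrpr.ac.in:8080/jspui/bitstream/123456789/4799/1/Full_text.pdf.pdf), says that for $f\in h^p$, $p>1$,
$$\int_{D_0+D_1}|f(z)|^p|dz|\le C(p,\theta)\int_{\mathbb T}|f(z)|^p|dz|,\qquad C(p,\theta)=\sec^p\!\Big(\frac{\pi}{2p}\Big)\frac1{\sin\frac\theta2+\cos\frac\theta2},\tag{1}$$
and that this is sharp: for each $p>1$ and each $\theta$ the constant cannot be replaced by a smaller one.

To state the answer, let $P(z,\zeta)=\frac1{2\pi}\frac{1-|z|^2}{|\zeta-z|^2}$ be the Poisson kernel and $P[g](z)=\int_{\mathbb T}P(z,\zeta)g(\zeta)\,|d\zeta|$. Put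
$$N(p,\theta)=\sup\Big\{\int_{D_0+D_1}P[g]^p\,|dz| \;:\; g\ge0,\ \int_{\mathbb T}g^p\,|d\zeta|=1\Big\}.\tag{2}$$
We will see at once that this is the best constant in (1). Let $N_n(p)$ be the analogous best constant for $n$ equally spaced diameters (consecutive angles $\pi/n$), so that $N_2(p)=N(p,\frac\pi2)$. For $0<m<1$ and $0\le\varphi\le\frac\pi2$ let
$$I_m(\varphi)=\int_0^{\pi/2}\Big(\frac{\sin\psi\cos\psi}{\cos^2(\psi-\varphi)}\Big)^m d\psi,\qquad \kappa_p(\varphi)=\frac{I_{1/p}(\varphi)}{I_{1/p}(0)}.$$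

**Theorem 1 (disproof; exact constants).**
(a) $N(p,\theta)\ge\frac12\sec^p\frac\pi{2p}$ for all $p>1$ and all $\theta$.
(b) If $n\ge1$ and $1<p\le\frac n{n-1}$ (all $p>1$ if $n=1$), then $N_n(p)=\frac12\sec^p\frac\pi{2p}$. In particular $N(p,\frac\pi2)=\frac12\sec^p\frac\pi{2p}<\frac1{\sqrt2}\sec^p\frac\pi{2p}=C(p,\frac\pi2)$ for $1<p\le2$; for example $N(2,\frac\pi2)=1<\sqrt2$. Hence the conjecture is false.
(c) If $n\ge2$ and $p\ge\frac n{n-1}$, then $\frac12\csc\frac\pi{2n}\le N_n(p)\le\frac12\csc\frac\pi{2n}\,\sec^{p-1}\frac\pi{2n(p-1)}$. Consequently $N(p,\frac\pi2)<C(p,\frac\pi2)$ for every $p>1$.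

**Theorem 2.** For all $p>1$ and $\theta\in[0,\frac\pi2]$: $N(p,\theta)\le\frac12\sec^p\frac\pi{2p}\,\bigl(1+\kappa_p(\tfrac\theta2)\bigr)$. Moreover $N(p,0)=\sec^p\frac\pi{2p}=\lim_{\theta\to0}N(p,\theta)$. For $p=2$ the bound reads $N(2,\theta)\le1+\cos\frac\theta2+\sin\frac\theta2-\sqrt{\sin\theta}$.

**Theorem 3 (classification for $p\le2$).** If $1<p\le2$ and $0<\theta\le\frac\pi2$, then $N(p,\theta)<C(p,\theta)$; and $N(p,0)=C(p,0)$. So for $1<p\le2$ the conjectured inequality is true, and its constant is sharp if and only if $\theta=0$.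

**Theorem 4 ($p>2$).**
(a) If $p\ge2$, $0<\theta\le\frac\pi2$ and $\lambda(\theta):=\sin\frac\theta2+\cos\frac\theta2-\frac{\sqrt2}4\cot\theta>0$, then $N(p,\theta)\le\lambda(\theta)^{-1}\sec^{p-1}\frac{\pi-\theta}{2(p-1)}$.
(b) For each $p>2$ there are $0<\theta_p'\le\theta_p''<\frac\pi2$ with $N(p,\theta)<C(p,\theta)$ for $\theta\in(0,\theta_p')\cup(\theta_p'',\frac\pi2]$.
(c) There is $p_0>2$ such that $N(p,\theta)<C(p,\theta)$ for all $1<p<p_0$ and $0<\theta\le\frac\pi2$.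

## 2. Reading the statements, with small cases

**Why $N$ is the best constant.** We use two standard facts: for $p>1$ every $f\in h^p$, real or complex valued, equals $P[f^*]$, where $f^*\in L^p(\mathbb T)$ is its boundary function; and conversely $P[g]\in h^p$, with boundary function $g$, for every $g\in L^p(\mathbb T)$. Since $P>0$, we have $|f|=|P[f^*]|\le P[|f^*|]$ in $\mathbb D$, and $|f^*|$ has the same $L^p$ norm as $f^*$. So replacing $f$ by $P[|f^*|]$ can only increase the left side of (1) and does not change the right side. Only $f=P[g]$ with $g\ge0$ matters, and (2) is the best constant.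

**What "false" means.** The conjecture makes two assertions: $N(p,\theta)\le C(p,\theta)$ always (the inequality), and $N(p,\theta)\ge C(p,\theta)$ always (sharpness). It is sharpness that fails. At $p=2$, $\theta=\frac\pi2$ we have $C=\sec^2\frac\pi4/\sqrt2=\sqrt2$, while the true constant is $1$. For $1<p\le2$ the inequality holds at every angle, with room to spare unless $\theta=0$. For $p\ge p_0$ and $\theta$ in an intermediate range these notes do not decide how $N(p,\theta)$ compares with $C(p,\theta)$, nor do they find the exact value of $N(p,\theta)$ in general. Neither is needed for the disproof.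

**Membership in $h^p$.** The function $P(\cdot,1)$ is positive and harmonic, hence in $h^1$, but it is in no $h^p$ with $p>1$: at $1$ it blows up along the radius, and its radial boundary values are $0$ elsewhere, so it is not the Poisson integral of its boundary function. The function $f_a(z)=\mathrm{Re}\,(1-z)^{-a}$ with $0<a<1/p$ is in $h^p$, as we check in Section 3. These powers will be our main characters.

**Trying simple functions.** Take $p=2$ and $\theta=\frac\pi2$, with the diameters on the coordinate axes. For $f=1$ the ratio of the two sides is $4/(2\pi)=2/\pi\approx0.64$. For $f=\mathrm{Re}\,z$ the horizontal diameter gives $\int_{-1}^1x^2dx=\frac23$, the vertical one gives $0$, the circle gives $\pi$, so the ratio is $\frac2{3\pi}\approx0.21$. For $f=\mathrm{Re}\,z^2$ each diameter gives $\frac25$, and the ratio is $\frac4{5\pi}\approx0.25$. All are far below $\sqrt2$. To get close to the supremum, $f$ must be large where diameters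 meet the circle.

**The quantities $I_m$, $\kappa_p$, $\lambda$.** We collect what we need about $I_m$. Replacing $\psi$ by $\frac\pi2-\psi$ gives the symmetry $I_m(\frac\pi2-\varphi)=I_m(\varphi)$. For fixed $\psi\in(0,\frac\pi2)$ the number $\psi-\varphi$ stays in $(-\frac\pi2,\frac\pi2)$, and $x\mapsto(\cos x)^{-2m}=\exp(-2m\ln\cos x)$ is convex there, being the exponential of a convex function. So the integrand is convex in $\varphi$, hence $I_m$ is convex on $[0,\frac\pi2]$; the integrand is at most the sum of its values at $\varphi=0$ and $\varphi=\frac\pi2$, so by dominated convergence $I_m$ is continuous on the closed interval. With $x=\tan\psi$, $c=\cos\varphi$, $s=\sin\varphi$ we have $\cos(\psi-\varphi)=\cos\psi\,(c+sx)$, and therefore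
$$I_m(\varphi)=\int_0^\infty\frac{x^m}{1+x^2}(c+sx)^{-2m}dx.\tag{3}$$
We shall use the textbook integral $\int_0^\infty\frac{y^{\alpha-1}}{1+y}dy=\frac\pi{\sin\pi\alpha}$ for $0<\alpha<1$. With $y=x^2$ it gives $I_m(0)=\frac12\int_0^\infty\frac{y^{(m-1)/2}}{1+y}dy=\frac\pi2\sec\frac{\pi m}2$. Convexity and symmetry give $I_m(\varphi)\le I_m(0)$, that is, $\kappa_p\le1$.

For $m=\frac12$ the integral is elementary. For $c,s>0$, $c^2+s^2=1$,
$$\frac{x^{1/2}}{(1+x^2)(c+sx)}=-\frac{sc\,x^{-1/2}}{c+sx}+\frac{s\,x^{-1/2}}{1+x^2}+\frac{c\,x^{1/2}}{1+x^2};$$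
indeed, after removing the factor $x^{-1/2}$ and clearing denominators, the right side has numerator $-sc(1+x^2)+(s+cx)(c+sx)=(s^2+c^2)x=x$. Now $\int_0^\infty\frac{x^{-1/2}}{c+sx}dx=\frac\pi{\sqrt{cs}}$ (put $x=\frac csy$), and $\int_0^\infty\frac{x^{\pm1/2}}{1+x^2}dx=\frac\pi{\sqrt2}$ (put $y=x^2$). So $I_{1/2}(\varphi)=\frac\pi{\sqrt2}(c+s)-\pi\sqrt{cs}$. Since $I_{1/2}(0)=\frac\pi{\sqrt2}$ and $(c+s)^2=1+2cs$,
$$\kappa_2(\varphi)=\sigma-\sqrt{\sigma^2-1},\qquad\sigma=\cos\varphi+\sin\varphi.\tag{4}$$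
For example $\kappa_2(0)=1$ and $\kappa_2(\frac\pi4)=\sqrt2-1$. Formula (4) also holds at the endpoint $\varphi=0$. Taking $\varphi=\frac\theta2$, $\sigma^2-1=\sin\theta$, we see that the last sentence of Theorem 2 is the case $p=2$ of its first sentence.

The function $\lambda$ is increasing on $(0,\frac\pi2]$, since $\sin\frac\theta2+\cos\frac\theta2$ and $-\cot\theta$ both are. It is negative near $0$, $\lambda(\frac\pi6)=\frac{\sqrt6}2-\frac{\sqrt6}4=\frac{\sqrt6}4>0$, and $\lambda(\frac\pi2)=\sqrt2$. So Theorem 4(a) says something on an interval of angles ending at $\frac\pi2$.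

## 3. The Schur test and powers of $1-\zeta^k$

Upper bounds for $N$ come from one device, which trades an $L^p$ inequality for two pointwise ones.

**Lemma 1 (Schur test).** Let $\mu$ be arc length on a finite union of diameters. Let $u>0$ a.e. on $\mathbb T$, $u\in L^1$, and let $v>0$ satisfy $P[u]\le v$ $\mu$-a.e. and
$$\int P(z,\zeta)\,v(z)^{p-1}d\mu(z)\le W(\zeta)\,u(\zeta)^{p-1}\quad\text{for a.e. }\zeta .$$
Then $\int P[g]^pd\mu\le\int_{\mathbb T}W g^p\,|d\zeta|$ for all $g\ge0$.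

*Proof.* Let $\frac1{p'}=1-\frac1p$, so $\frac p{p'}=p-1$. By Hölder's inequality for the measure $P(z,\zeta)|d\zeta|$,
$$P[g]=P\bigl[g u^{-1/p'}\cdot u^{1/p'}\bigr]\le P[g^pu^{1-p}]^{1/p}\,P[u]^{1-1/p}.$$
Raise to the power $p$: $P[g]^p\le P[g^pu^{1-p}]\,v^{p-1}$ $\mu$-a.e. Integrate against $\mu$ and interchange by Tonelli:
$$\int P[g]^pd\mu\le\int_{\mathbb T}g^pu^{1-p}\Big(\int P(z,\zeta)v(z)^{p-1}d\mu(z)\Big)|d\zeta|\le\int_{\mathbb T}Wg^p|d\zeta|.\qquad\square$$

As a first choice try $u\equiv1$, $v\equiv1$ on $D_0=[-1,1]$. Then $W(\zeta)$ has to be at least $\int_{-1}^1P(x,\zeta)dx$. At $\zeta=1$ the kernel is $\frac1{2\pi}\frac{1+x}{1-x}$, whose integral diverges, and by Fatou $\int_{-1}^1P(x,e^{it})dx\to\infty$ as $t\to0$. So $W$ is unbounded near the endpoints of the diameter, and this choice gives no constant. The weight $u$ must itself blow up at the endpoints, to make $u^{p-1}$ on the right absorb this. The next lemma computes the Poisson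 integral of such a weight well enough.

We use the following principle several times. Let $h$ be harmonic in $\mathbb D$, with $h(r\zeta)\to h^*(\zeta)$ a.e. as $r\uparrow1$ and $|h(r\zeta)|\le H(\zeta)$ for all $r<1$ with $H\in L^1(\mathbb T)$. Then $h=P[h^*]$: for fixed $z$, $h(rz)=\int P(z,\zeta)h(r\zeta)|d\zeta|$, and we let $r\uparrow1$ by dominated convergence. Call this the *domination principle*.

**Lemma 2.** Let $0<a<1$, $k\in\mathbb N$, $u(\zeta)=|1-\zeta^k|^{-a}$. Then $P[u](z)\le\sec\frac{\pi a}2\,\mathrm{Re}\,(1-z^k)^{-a}$ in $\mathbb D$. In particular $P[u](z)\le\sec\frac{\pi a}2\,(1-s)^{-a}$ when $z^k=s\in[0,1)$.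

*Proof.* For $z\in\mathbb D$ the number $1-z^k$ has positive real part, so the principal power is holomorphic. For $|\xi|=1$, $0\le\rho<1$,
$$|1-\xi|\le|1-\rho\xi|+(1-\rho)\le2|1-\rho\xi|.\tag{5}$$
So $|1-r^k\zeta^k|^{-a}\le2^a|1-\zeta^k|^{-a}$, which is in $L^1(\mathbb T)$ because $a<1$. By the domination principle $\mathrm{Re}\,(1-z^k)^{-a}$ is the Poisson integral of its boundary values. These are $|1-\zeta^k|^{-a}\cos\bigl(a\arg(1-\zeta^k)\bigr)\ge\cos\frac{\pi a}2\,u(\zeta)$, as $|\arg(1-\zeta^k)|\le\frac\pi2$. Apply $P$. $\square$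

The same argument with $k=1$ and $0<a<1/p$ shows that $f_a=\mathrm{Re}\,(1-z)^{-a}$ is positive and is the Poisson integral of a function in $L^p(\mathbb T)$, so $f_a\in h^p$.

## 4. Concentration at one endpoint: Theorem 1(a)

*Purpose: show that the functions $f_a$ with $a\uparrow1/p$ force $N\ge\frac12\sec^p\frac\pi{2p}$, whatever the other diameters are.*

Place $D_0=[-1,1]$. Then $\int_{D_0}f_a^p\ge\int_0^1(1-x)^{-ap}dx=\frac1{1-ap}$. On the circle, for $0<t<2\pi$, $|1-e^{it}|=2\sin\frac t2$ and $\arg(1-e^{it})=\frac{t-\pi}2$, so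
$$\int_{\mathbb T}f_a^p|d\zeta|=2\int_0^\pi\bigl(2\sin\tfrac t2\bigr)^{-ap}\cos^p\!\Bigl(\frac{a(\pi-t)}2\Bigr)dt.$$
Put $\varepsilon=1-ap$ and let $\varepsilon\downarrow0$. Write the integrand as $t^{-ap}h_a(t)$, where $h_a(t)=\bigl(\frac t{2\sin(t/2)}\bigr)^{ap}\cos^p\frac{a(\pi-t)}2$ is jointly continuous in $(a,t)\in[0,\frac1p]\times[0,\pi]$ (with the value $\cos^p\frac{a\pi}2$ at $t=0$). Fix $\delta\in(0,\pi)$. On $[\delta,\pi]$ the integrand is bounded uniformly in $a$, so $\varepsilon$ times that part tends to $0$. On $[0,\delta]$ we have $\varepsilon\int_0^\delta t^{-ap}dt=\delta^{\varepsilon}\to1$, so every limit point of $\varepsilon\int_0^\delta t^{-ap}h_a(t)dt$ lies between the minimum and the maximum of $h_{1/p}$ on $[0,\delta]$. Let $\delta\to0$: the limit is $h_{1/p}(0)=\cos^p\frac\pi{2p}$. Hence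
$$(1-ap)\int_{\mathbb T}f_a^p|d\zeta|\to2\cos^p\frac\pi{2p}\qquad(a\uparrow\tfrac1p),$$
and
$$\liminf_{a\uparrow1/p}\frac{\int_{D_0}f_a^p}{\int_{\mathbb T}f_a^p}\ge\frac12\sec^p\frac\pi{2p}.\tag{6}$$
The other diameters only add to the numerator. So $N(p,\theta)\ge\frac12\sec^p\frac\pi{2p}$ and $N_n(p)\ge\frac12\sec^p\frac\pi{2p}$. $\square$

If $\theta=0$, the diameter counts twice, and (6) gives $N(p,0)\ge\sec^p\frac\pi{2p}$.

## 5. One diameter at a time: Theorem 2

The natural first approach is to treat each diameter alone and add. For one diameter we choose $u_0=|1-\zeta^2|^{-1/p}$, singular at both endpoints $\pm1$, with Lemma 2. The other half of the Schur test is an exact computation.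

**Lemma 3.** For $0<b<1$ and $0<|t|<\pi$,
$$|1-e^{2it}|^b\int_{-1}^1P(x,e^{it})(1-x^2)^{-b}dx=\frac1\pi I_{1-b}\Bigl(\frac{|t|}2\Bigr).$$

*Proof.* By symmetry let $0<t<\pi$. Put $x=\frac{w-1}{w+1}$, $0<w<\infty$. Then $1-x^2=\frac{4w}{(1+w)^2}$, $dx=\frac{2\,dw}{(1+w)^2}$, and
$$1-2x\cos t+x^2=\frac{2w^2(1-\cos t)+2(1+\cos t)}{(1+w)^2}=\frac{4\bigl[\sin^2\frac t2\,w^2+\cos^2\frac t2\bigr]}{(1+w)^2}.$$
So the integral is $\frac1{4\pi}\int_0^\infty\bigl(\frac{4w}{(1+w)^2}\bigr)^{1-b}\frac{dw}{\sin^2(t/2)w^2+\cos^2(t/2)}$. Put $w=\cot\frac t2\tan\psi$. The denominator is $\cos^2\frac t2\sec^2\psi$ and $dw=\cot\frac t2\sec^2\psi\,d\psi$, so the measure becomes $\frac{d\psi}{\sin(t/2)\cos(t/2)}=\frac{2\,d\psi}{\sin t}$. Also $1+w=\frac{\sin(\psi+t/2)}{\sin(t/2)\cos\psi}$, so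
$$\frac{4w}{(1+w)^2}=\frac{2\sin t\,\sin\psi\cos\psi}{\sin^2(\psi+\frac t2)}.$$
Replace $\psi$ by $\frac\pi2-\psi$; then $\sin^2(\psi+\frac t2)$ becomes $\cos^2(\psi-\frac t2)$, and the integral equals $\frac1{2\pi\sin t}(2\sin t)^{1-b}I_{1-b}(\frac t2)$. Multiply by $|1-e^{2it}|^b=(2\sin t)^b$. $\square$

**Step 1: the weight for one diameter.** We find the Schur weight $W_0$ for $D_0=[-1,1]$. Take $u_0=|1-\zeta^2|^{-1/p}$ and $v_0(x)=\sec\frac\pi{2p}\,(1-x^2)^{-1/p}$; by Lemma 2 with $k=2$, $P[u_0]\le v_0$ on $D_0$. With $b=1-\frac1p=\frac{p-1}p$ we have $u_0^{p-1}=|1-\zeta^2|^{-b}$ and $v_0^{p-1}=\sec^{p-1}\frac\pi{2p}(1-x^2)^{-b}$, so by Lemma 3 we may take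
$$W_0(e^{it})=\frac1\pi\sec^{p-1}\frac\pi{2p}\,G(t),\qquad G(t)=I_{1/p}(t/2)\ \text{ on }[0,\pi],\quad G\text{ even on }[-\pi,\pi].$$
By the symmetry of $I_{1/p}$, $G(t-\pi)=G(\pi-t)=I_{1/p}(\frac\pi2-\frac t2)=G(t)$ for $t\in[0,\pi]$, so $G$ extends to an even $\pi$-periodic function, convex on $[0,\pi]$ and on $[-\pi,0]$.

**A crude end, and why it is too weak.** Since $G\le G(0)=\frac\pi2\sec\frac\pi{2p}$, we have $W_0\le\frac12\sec^p\frac\pi{2p}$. Used on each diameter separately, this gives $N(p,\theta)\le\sec^p\frac\pi{2p}$. For $\theta>0$ this is larger than $C(p,\theta)$, so it does not even prove (1). The loss is visible: $W_0$ and $W_1$ were both replaced by their maxima, but $W_0$ is bounded by $\frac12\sec^p\frac\pi{2p}$ with equality at the endpoints of $D_0$, while $W_1$ has its maximum at the endpoints of $D_1$. For $p=2$, by (4), $W_0(e^{it})=\cos\frac t2+\sin\frac t2-\sqrt{\sin t}$ on $[0,\pi]$; it is $1$ at $t=0$ but only $\sqrt2-1\approx0.41$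 at $t=\frac\pi2$. So we should add first and take the maximum afterwards.

**Step 2: add the weights, then maximize.** Let $D_1=e^{i\theta}D_0$. By rotation $W_1(e^{it})=\frac1\pi\sec^{p-1}\frac\pi{2p}\,G(t-\theta)$ works for $D_1$. Adding the two conclusions of Lemma 1, $N(p,\theta)\le\sup(W_0+W_1)$. By periodicity consider $t\in[0,\pi]$. On $[0,\theta]$, $t\in[0,\pi]$ and $t-\theta\in[-\pi,0]$; on $[\theta,\pi]$, both $t$ and $t-\theta$ are in $[0,\pi]$. So $G(t)+G(t-\theta)$ is convex on each of the two intervals, and its maximum is attained at $t\in\{0,\theta,\pi\}$. At $0$ it is $G(0)+G(\theta)$, at $\theta$ it is $G(\theta)+G(0)$, and at $\pi$ it is $G(\pi)+G(\pi-\theta)=G(0)+G(\theta)$. Hence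
$$N(p,\theta)\le\frac1\pi\sec^{p-1}\frac\pi{2p}\,\bigl[I_{1/p}(0)+I_{1/p}(\tfrac\theta2)\bigr]=\frac12\sec^p\frac\pi{2p}\,\bigl(1+\kappa_p(\tfrac\theta2)\bigr),$$
because $I_{1/p}(0)=\frac\pi2\sec\frac\pi{2p}$.

**Step 3: the angle $0$ and the limit.** Here we show that this bound is exact at $\theta=0$. Since $\kappa_p\le1$, $N(p,\theta)\le\sec^p\frac\pi{2p}$ for all $\theta$, and with the last line of Section 4, $N(p,0)=\sec^p\frac\pi{2p}$. For the limit, fix $a<\frac1p$ and let $\theta\to0$. Since $f_a$ is continuous in $\mathbb D$ and positive, Fatou gives $\liminf_{\theta\to0}\int_{D_1}f_a^p\ge\int_{D_0}f_a^p$. So $\liminf_{\theta\to0}N(p,\theta)\ge2\int_{D_0}f_a^p/\int_{\mathbb T}f_a^p$, and letting $a\uparrow\frac1p$, (6) gives $\liminf_{\theta\to0}N(p,\theta)\ge\sec^p\frac\pi{2p}$. The case $p=2$ was computed with (4). Theorem 2 is proved. $\square$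

Now test Theorem 2 at the most symmetric point $p=2$, $\theta=\frac\pi2$. It gives $N\le1+(\sqrt2-1)=\sqrt2$, which is *exactly* the conjectured constant. So at this point the diameter-by-diameter method gives the conjectured inequality and stops: it says nothing about sharpness. Since $u_0$ is singular only at the ends of $D_0$ and $u_1$ only at the ends of $D_1$, the two uses of Hölder's inequality are made with different weights. The way past this is to use a single weight, singular at all endpoints simultaneously.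

## 6. All endpoints at once: equally spaced diameters

For $n$ equally spaced diameters the weight $|1-\zeta^{2n}|^{-a}$ is singular at all $2n$ endpoints, and averaging the Poisson kernel over the $2n$ radii gives a Poisson kernel again. What is left is one integral.

**Lemma 4.** For $0<b<1$ and $0<\tau<2\pi$,
$$\frac1{2\pi}\int_0^1\frac{1-s^2}{1-2s\cos\tau+s^2}\,s^{\frac b2-1}(1-s)^{-b}ds=\tfrac12\csc\tfrac{\pi b}2\,\bigl(2\sin\tfrac\tau2\bigr)^{-b}.$$

*Proof.* First let $\tau\ne\pi$. Put $w=\frac{1-s}{1+s}$ and $K=\tan^2\frac\tau2$. Since $1-2s\cos\tau+s^2=(1-s)^2\cos^2\frac\tau2+(1+s)^2\sin^2\frac\tau2=(1+s)^2\cos^2\frac\tau2\,(K+w^2)$ and $1-s^2=(1+s)^2w$, the kernel is $(1+K)\frac w{K+w^2}$. Also $s=\frac{1-w}{1+w}$, $1-s=\frac{2w}{1+w}$, $ds=-\frac{2\,dw}{(1+w)^2}$, so $s^{\frac b2-1}(1-s)^{-b}|ds|=2^{1-b}w^{-b}(1-w)^{\frac b2-1}(1+w)^{\frac b2-1}dw$. Thus $2\pi$ times the left side is, with $y=w^2$ in the second form,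
$$2^{1-b}(1+K)\int_0^1\frac{w^{1-b}(1-w^2)^{\frac b2-1}}{K+w^2}dw=2^{-b}(1+K)\int_0^1\frac{y^{-b/2}(1-y)^{\frac b2-1}}{K+y}dy.$$
With $y=\frac v{1+v}$, $1-y=\frac1{1+v}$, $dy=\frac{dv}{(1+v)^2}$, $K+y=\frac{K+(1+K)v}{1+v}$, all powers of $1+v$ cancel and the last integral is
$$\int_0^\infty\frac{v^{-b/2}dv}{K+(1+K)v}=\frac1K\Bigl(\frac K{1+K}\Bigr)^{1-\frac b2}\int_0^\infty\frac{y^{-b/2}}{1+y}dy=\pi\csc\tfrac{\pi b}2\,K^{-b/2}(1+K)^{\frac b2-1}.$$
So $2\pi$ times the left side is $\pi\csc\frac{\pi b}2\,2^{-b}\bigl(\frac K{1+K}\bigr)^{-b/2}$, and $\frac K{1+K}=\sin^2\frac\tau2$. For $\tau=\pi$ both sides are continuous in $\tau$: when $\cos\tau\le0$ the denominator is at least $1$, and $(1-s^2)s^{b/2-1}(1-s)^{-b}$ is integrable. $\square$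

**Step 1: reduce $2n$ radii to one integral.** Let the radii have directions $e^{ij\pi/n}$, $0\le j\le2n-1$, and let $\mu$ be arc length on their union. Put $s=r^{2n}$, $\zeta=e^{it}$, $\zeta^{2n}=e^{i\tau}$. From $P(re^{i\alpha},e^{it})=\frac1{2\pi}\sum_{k\in\mathbb Z}r^{|k|}e^{ik(t-\alpha)}$, summing over $j$ keeps only the multiples of $2n$:
$$\sum_{j=0}^{2n-1}P(re^{ij\pi/n},\zeta)=\frac{2n}{2\pi}\sum_{l\in\mathbb Z}s^{|l|}e^{il\tau}=\frac{2n}{2\pi}\,\frac{1-s^2}{1-2s\cos\tau+s^2},\qquad dr=\frac1{2n}s^{\frac1{2n}-1}ds.$$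
If $0<b\le\frac1n$ and $b<1$, then $s^{\frac1{2n}-1}\le s^{\frac b2-1}$ on $(0,1)$, and Lemma 4 gives, for $\zeta^{2n}\ne1$,
$$\int P(z,\zeta)(1-|z|^{2n})^{-b}d\mu(z)\le\tfrac12\csc\tfrac{\pi b}2\,|1-\zeta^{2n}|^{-b},\quad\text{with equality if }b=\tfrac1n.\tag{7}$$

**The counterexample, alone.** Already this settles $p=2$, $\theta=\frac\pi2$. Take $n=2$, $u=|1-\zeta^4|^{-1/2}$. By Lemma 2 with $k=4$, $a=\frac12$, $P[u]\le v:=\sqrt2\,(1-|z|^4)^{-1/2}$ on the two diameters, where $z^4=|z|^4$. By (7) with $b=\frac12=\frac1n$, $\int P(z,\zeta)v\,d\mu=\sqrt2\cdot\frac12\csc\frac\pi4\,u(\zeta)=u(\zeta)$. Lemma 1 with $W=1$ gives $N(2,\frac\pi2)\le1$. So $\sqrt2$ can be replaced by $1$, and the conjecture is false.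

**Step 2: the bound with a free exponent.** We set up the Schur test for general $p$ and $n$. Apply Lemma 1 with $u=|1-\zeta^{2n}|^{-a}$, $v=\sec\frac{\pi a}2(1-|z|^{2n})^{-a}$ (Lemma 2 with $k=2n$; on the radii $z^{2n}=|z|^{2n}$) and $b=a(p-1)$. Then $v^{p-1}=\sec^{p-1}\frac{\pi a}2(1-|z|^{2n})^{-b}$ and $u^{p-1}=|1-\zeta^{2n}|^{-b}$, so (7) gives
$$N_n(p)\le\tfrac12\sec^{p-1}\tfrac{\pi a}2\,\csc\tfrac{\pi b}2\qquad\text{if }0<a<1,\ 0<b=a(p-1)\le\tfrac1n,\ b<1.\tag{8}$$
Which $a$ is best? The logarithmic derivative of the right side in $a$ is $(p-1)\frac\pi2\bigl[\tan\frac{\pi a}2-\cot\frac{\pi a(p-1)}2\bigr]$, which is increasing and vanishes when $\frac{\pi a}2+\frac{\pi a(p-1)}2=\frac\pi2$, that is, at $a=\frac1p$. So we want $a=\frac1p$ if $b\le\frac1n$ allows it, and otherwise the largest allowed $b$.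

**Step 3: Theorem 1(b).** We use the optimal exponent. If $p\le\frac n{n-1}$ (any $p>1$ if $n=1$), then $a=\frac1p$, $b=1-\frac1p\le\frac1n$ and $b<1$ are allowed. Since $\csc\frac{\pi b}2=\csc(\frac\pi2-\frac\pi{2p})=\sec\frac\pi{2p}$, (8) gives $N_n(p)\le\frac12\sec^p\frac\pi{2p}$, and Section 4 gives the reverse inequality. For $n=2$ and $1<p\le2$, $N(p,\frac\pi2)=\frac12\sec^p\frac\pi{2p}<\frac1{\sqrt2}\sec^p\frac\pi{2p}=C(p,\frac\pi2)$. $\square$

**Step 4: Theorem 1(c), upper bound.** We use the largest allowed exponent $b$. If $n\ge2$ and $p\ge\frac n{n-1}$, take $b=\frac1n$, $a=\frac1{n(p-1)}$. Since $p-1\ge\frac1{n-1}$, $a\le\frac{n-1}n<1$, and (8) is the upper bound claimed.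

**Step 5: Theorem 1(c), lower bound.** We use the equality in (7), with the weight itself as test function. Let $n\ge2$, $F=(1-z^{2n})^{-1/n}$, and $g=|F|^{1/p}$ on $\mathbb T$. By (5), $\log|1-\zeta^{2n}|-\log2\le\log|1-r^{2n}\zeta^{2n}|\le\log2$, so by the domination principle $\log|1-z^{2n}|$, and hence $\log|F|$, is the Poisson integral of its boundary values. Since $P(z,\zeta)|d\zeta|$ is a probability measure, Jensen's inequality for the exponential gives
$$P[g]=P\bigl[e^{\frac1p\log|F|}\bigr]\ge e^{\frac1pP[\log|F|]}=|F|^{1/p}\quad\text{in }\mathbb D .$$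
So $\int P[g]^pd\mu\ge\int|F|\,d\mu$. On the radii $|F|=(1-|z|^{2n})^{-1/n}$. Integrate (7) with $b=\frac1n$ over $\zeta\in\mathbb T$; since $\int_{\mathbb T}P(z,\zeta)|d\zeta|=1$,
$$\int|F|\,d\mu=\tfrac12\csc\tfrac\pi{2n}\int_{\mathbb T}|1-\zeta^{2n}|^{-1/n}|d\zeta|=\tfrac12\csc\tfrac\pi{2n}\int_{\mathbb T}g^p|d\zeta|,$$
which is finite as $\frac1n<1$. Hence $N_n(p)\ge\frac12\csc\frac\pi{2n}$.

**Step 6: the right angle for every $p$.** We compare with $C(p,\frac\pi2)$. For $p\le2$ this is Step 3. For $p\ge2$, $p\le2(p-1)$, so $\frac\pi{4(p-1)}\le\frac\pi{2p}$, and Step 4 with $n=2$ gives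
$$N(p,\tfrac\pi2)\le\tfrac1{\sqrt2}\sec^{p-1}\tfrac\pi{4(p-1)}\le\tfrac1{\sqrt2}\sec^{p-1}\tfrac\pi{2p}<\tfrac1{\sqrt2}\sec^p\tfrac\pi{2p}=C(p,\tfrac\pi2).\tag{9}$$
Theorem 1 is proved. $\square$

## 7. An inequality for $\kappa_p$, and all angles when $p\le2$

For other angles with $p\le2$, Theorem 2 is good enough; only the point $p=2$, $\theta=\frac\pi2$ needs Section 6. Let $\varphi=\frac\theta2\in(0,\frac\pi4]$ and $\sigma=\sin\varphi+\cos\varphi\in(1,\sqrt2]$, so $C(p,\theta)=\sigma^{-1}\sec^p\frac\pi{2p}$. By Theorem 2,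
$$\kappa_p(\varphi)<\frac2\sigma-1\quad\Longrightarrow\quad N(p,\theta)<C(p,\theta).\tag{10}$$

**Step 1: the case $p=2$.** We claim $\kappa_2(\varphi)\le\frac2\sigma-1$, with equality only for $\varphi=\frac\pi4$. By (4), $\kappa_2=\frac1{\sigma+\sqrt{\sigma^2-1}}$, so the claim is $\sigma\le(2-\sigma)(\sigma+\sqrt{\sigma^2-1})$, that is,
$$\sigma(\sigma-1)\le(2-\sigma)\sqrt{\sigma^2-1}.$$
Both sides are positive since $1<\sigma<2$. Square and divide by $\sigma-1$: the claim is $\sigma^2(\sigma-1)\le(2-\sigma)^2(\sigma+1)=\sigma^3-3\sigma^2+4$, that is, $\sigma^2\le2$. Equality means $\sigma=\sqrt2$, that is, $\varphi=\frac\pi4$.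

**Step 2: monotonicity in $p$.** To pass from $p=2$ to $p<2$ we show that, for fixed $\varphi\in(0,\frac\pi4]$, the quotient $\kappa=I_m(\varphi)/I_m(0)$ is strictly decreasing in $m=\frac1p\in(0,1)$.

We differentiate (3) in $m$. This is allowed: for $m\in[m_1,m_2]\subset(0,1)$, since $c\le c+sx\le1+x$, the differentiated integrand is bounded by a constant times $\frac{x^{m_1}+x^{m_2}}{1+x^2}\bigl(1+|\ln x|+\ln(1+x)\bigr)$, which is integrable. Let $E_A$ and $E_B$ be the expectations for the normalized densities $x^m(1+x^2)^{-1}$ and $x^m(1+x^2)^{-1}(c+sx)^{-2m}$ on $(0,\infty)$. Then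
$$\frac d{dm}\ln\kappa=\bigl(E_B[\ln x]-E_A[\ln x]\bigr)-2E_B[\ln(c+sx)].$$

*The bracket is negative.* With $w(x)=(c+sx)^{-2m}$, strictly decreasing and bounded, $E_B[\ln x]=E_A[w\ln x]/E_A[w]$, and for independent $x,y$ with the $A$-density
$$E_A[w\ln x]-E_A[w]\,E_A[\ln x]=\tfrac12E\bigl[(w(x)-w(y))(\ln x-\ln y)\bigr]<0.$$

*It remains to show $E_B[\ln(c+sx)]>0$.* Put $x=\tan\psi$. The $B$-density in $\psi\in(0,\frac\pi2)$ is proportional to $\beta(\psi)=\bigl(\frac{\sin\psi\cos\psi}{\cos^2(\psi-\varphi)}\bigr)^m$, and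
$$\ell(\psi):=\ln(c+sx)=\ln\frac{\cos(\psi-\varphi)}{\cos\psi}.$$
On $[0,\varphi]$ we have $\ell(\varphi-\psi)=-\ell(\psi)$, and $\ell(\psi)>0$ exactly when $|\psi-\varphi|<\psi$, that is, $\psi>\frac\varphi2$. So $\int_\varphi^{\pi/2}\ell\beta\,d\psi>0$ and
$$\int_0^\varphi\ell\beta\,d\psi=\int_{\varphi/2}^\varphi\ell(\psi)\bigl[\beta(\psi)-\beta(\varphi-\psi)\bigr]d\psi.$$
We show the square bracket is nonnegative. Let $\psi\in(\frac\varphi2,\varphi)$. Since $\beta(\varphi-\psi)=\bigl(\frac{\sin(\varphi-\psi)\cos(\varphi-\psi)}{\cos^2\psi}\bigr)^m$, the inequality $\beta(\psi)\ge\beta(\varphi-\psi)$ is equivalent to $g(\psi)\ge g(\varphi-\psi)$ with $g(x)=\sin x\cos^3x$. Here $g'(x)=\cos^2x\,(\cos^2x-3\sin^2x)$, so $g$ increases on $[0,\frac\pi6]$ and decreases on $[\frac\pi6,\frac\pi4]$. If $\psi\le\frac\pi6$, then $\varphi-\psi<\psi\le\frac\pi6$ and the inequality is clear. If $\psi>\frac\pi6$, then $\varphi-\psi<\frac\pi4-\frac\pi6=\frac\pi{12}$,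 and
$$g(\varphi-\psi)\le g(\tfrac\pi{12})=\tfrac12\sin\tfrac\pi6\cdot\tfrac{1+\cos(\pi/6)}2=\tfrac14\cdot\tfrac{1+\cos(\pi/6)}2<\tfrac14=g(\tfrac\pi4)\le g(\psi).$$
So $E_B[\ln(c+sx)]>0$ and $\frac d{dm}\ln\kappa<0$.

**Step 3: Theorem 3.** We collect the cases. If $1<p<2$, then $m=\frac1p>\frac12$, so $\kappa_p(\varphi)<\kappa_2(\varphi)\le\frac2\sigma-1$, and (10) applies. If $p=2$ and $0<\theta<\frac\pi2$, Step 1 is strict, and (10) applies. If $p=2$ and $\theta=\frac\pi2$, Theorem 1 gives $N=1<\sqrt2=C$. If $\theta=0$, Theorem 2 gives $N(p,0)=\sec^p\frac\pi{2p}=C(p,0)$. $\square$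

## 8. A contour identity for two diameters at a general angle: Theorem 4(a)

For $p\ge2$ near the right angle we want one weight for both diameters again. At $\theta=\frac\pi2$ the case $p\ge2$ used $|1-\zeta^4|^{-a}$ with the *equality* case $b=\frac12$ of (7). For a general angle, replace $1-z^4$ by the polynomial vanishing at the four endpoints. There is no averaging over four equally spaced radii any more; instead, Cauchy's formula in the variable $z^2$ provides a substitute for the equality.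

For $\theta=\frac\pi2$, Theorem 4(a) is the upper bound in Theorem 1(c) with $n=2$, because $\lambda(\frac\pi2)=\sqrt2$. Let $0<\theta<\frac\pi2$ with $\lambda(\theta)>0$, let the diameters have directions $e^{\pm i\theta/2}$, and put
$$q(z)=(1-z^2e^{i\theta})(1-z^2e^{-i\theta}),\qquad E(S)=S+\frac1S-2\cos\theta,\qquad q(z)=z^2E(z^2).$$

**Step 1: the Poisson half of the Schur test.** We bound $P[u]$ for $u=|q|^{-a}$ on $\mathbb T$, with $a=\frac1{2(p-1)}\le\frac12$. For $z\in\mathbb D$ both factors of $q$ have positive real part; let $\arg q$ be the sum of their principal arguments and define $q^{-a}$ accordingly. On the circle, recall $\arg(1-e^{i\alpha})=\frac{\alpha-\pi}2$ for $0<\alpha<2\pi$. Let $\zeta=e^{it}$. If $|t|<\frac\theta2$, then $2t+\theta\in(0,2\pi)$ and $2t-\theta+2\pi\in(0,2\pi)$, so $\arg q=\frac{2t+\theta-\pi}2+\frac{2t-\theta+\pi}2=2t$, and $|2t|<\theta\le\pi-\theta$. If $\frac\theta2<t<\pi-\frac\theta2$, then $2t\pm\theta\in(0,2\pi)$,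 so $\arg q=2t-\pi\in(\theta-\pi,\pi-\theta)$. The remaining $t$ follow from $q(-z)=q(z)$. So $|\arg q|\le\pi-\theta$ on $\mathbb T$ away from the four zeros of $q$, and $a(\pi-\theta)<\frac\pi2$. By (5) applied to both factors, $|q(r\zeta)|\ge\frac14|q(\zeta)|$, and $|q|^{-a}\in L^1(\mathbb T)$ because the zeros are simple and $a<1$. By the domination principle $\mathrm{Re}\,q^{-a}$ is the Poisson integral of its boundary values $|q|^{-a}\cos(a\arg q)\ge\cos(a(\pi-\theta))\,u$. Hence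
$$P[u]\le\sec\bigl(a(\pi-\theta)\bigr)\,\mathrm{Re}\,q^{-a}\le v:=\sec\bigl(a(\pi-\theta)\bigr)\,|q|^{-a}\quad\text{in }\mathbb D .$$
Since $a(p-1)=\frac12$, we have $v^{p-1}=\sec^{p-1}\frac{\pi-\theta}{2(p-1)}\,|q|^{-1/2}$ and $u^{p-1}=|q|^{-1/2}$. By Lemma 1, (a) follows from
$$\int_{D_0+D_1}P(z,\zeta)|q(z)|^{-1/2}|dz|\le\lambda(\theta)^{-1}|q(\zeta)|^{-1/2}\qquad\text{for a.e. }\zeta\in\mathbb T.\tag{11}$$

**Step 2: pass to the variable $z^2$.** This turns each diameter into one ray segment. Let $X=\zeta^2\ne e^{\pm i\theta}$, $\rho=r^2$, $S=\rho e^{i\theta}$, $\Pi_X(\rho)=\frac{1-\rho^2}{|X-S|^2}$. The series for $P$ gives $P(z,\zeta)+P(-z,\zeta)=\frac1\pi\frac{1-\rho^2}{|X-z^2|^2}$ for $|z|=r$. Also $|q|^{-1/2}dr=|E(z^2)|^{-1/2}\frac{dr}r=\frac12|E(z^2)|^{-1/2}\frac{d\rho}\rho$. On the diameter of direction $e^{i\theta/2}$, $z^2=S$; on the other one $z^2=\bar S$, where $|X-\bar S|=|\bar X-S|$ and $|E(\bar S)|=|E(S)|$. So the left side of (11)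 equals
$$\frac1{2\pi}\int_0^1|E(\rho e^{i\theta})|^{-1/2}\bigl(\Pi_X+\Pi_{\bar X}\bigr)\frac{d\rho}\rho,\qquad\text{and}\quad|q(\zeta)|=|E(X)|.\tag{12}$$
We therefore need an identity expressing $|E(X)|^{-1/2}$ by an integral along the ray.

**Step 3: a sectionally holomorphic square root.** We build a holomorphic function equal to $|E|^{-1/2}$ on the circle. Let $A=\{S\neq 0:|\arg S|<\theta\}$ and $B=\{S\ne0:\theta<\arg S<2\pi-\theta\}$. Since $\mathrm{Im}\,E(S)=\mathrm{Im}\,S\,(1-|S|^{-2})$, $E(S)$ is real only if $S$ is real or $|S|=1$. In $A$: if $S>0$ then $E\ge2-2\cos\theta>0$; if $S=e^{i\alpha}$ with $|\alpha|<\theta$ then $E=2\cos\alpha-2\cos\theta>0$. In $B$: if $S<0$ then $-E\ge2+2\cos\theta>0$; if $S=e^{i\alpha}$ with $\theta<\alpha<2\pi-\theta$ then $-E=2\cos\theta-2\cos\alpha>0$. So $E\notin(-\infty,0]$ on $A$ and $-E\notin(-\infty,0]$ on $B$, and with principal branches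
$$\Psi=E^{-1/2}\ \text{on }A,\qquad\Psi=(-E)^{-1/2}\ \text{on }B$$
is holomorphic, with $\Psi(X)=|E(X)|^{-1/2}$ on $\mathbb T\setminus\{e^{\pm i\theta}\}$. From $E(\bar S)=\overline{E(S)}=E(1/\bar S)$, and because $A$ and $B$ are invariant under both reflections, $\Psi(\bar S)=\overline{\Psi(S)}$ and $\Psi(1/\bar S)=\overline{\Psi(S)}$. Finally $E(S)=(S-e^{i\theta})(S-e^{-i\theta})/S$, so
$$|\Psi(S)|=|S|^{1/2}|S-e^{i\theta}|^{-1/2}|S-e^{-i\theta}|^{-1/2}.$$

**Step 4: Cauchy's formula in both sectors.** We express $\Psi(X)$ by the jump of $\Psi$ across the rays. On $S=\rho e^{i\theta}$,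
$$E=\frac{(1-\rho)^2}\rho\cos\theta-i\,\frac{1-\rho^2}\rho\sin\theta,\tag{13}$$
which is not real for $\rho\ne1$; the conjugate holds on the other ray. So $\Psi$ extends continuously from either side to the rays, apart from $0$ and $e^{\pm i\theta}$; call the boundary values $\Psi_A,\Psi_B$. Truncate each sector to $\varepsilon<|S|<R$ and remove disks of radius $\eta$ about $e^{\pm i\theta}$. Apply Cauchy's formula for $\Psi(S)/(S-X)$ in the sector containing $X$ and Cauchy's theorem in the other sector, and add. By the formula for $|\Psi|$, the arcs $|S|=R$ contribute $O(R\cdot R^{-1/2}R^{-1})$, the arcs $|S|=\varepsilon$ contribute $O(\varepsilon\cdot\varepsilon^{1/2})$, and the small arcs contribute $O(\eta\cdot\eta^{-1/2})$; all tend to $0$. The positively oriented boundary of $A$ runs outward on $\arg S=-\theta$ and inward on $\arg S=\theta$, that of $B$ the opposite way. With both rays oriented outward,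
$$\Psi(X)=\frac1{2\pi i}\Bigl[\int_{\arg S=\theta}-\int_{\arg S=-\theta}\Bigr]\frac{(\Psi_B-\Psi_A)\,dS}{S-X}.\tag{14}$$

**Step 5: the jump.** We compute $\Psi_B-\Psi_A$ on $S=\rho e^{i\theta}$. For $0<\rho<1$, (13) puts $E$ in the open fourth quadrant, so $\arg E=-(\frac\pi2-2\delta)$ with
$$\tan2\delta=k\cot\theta,\qquad k=\frac{1-\rho}{1+\rho}\in(0,1),\qquad0<\delta\le\delta_0:=\frac\pi4-\frac\theta2,$$
the last because $\tan2\delta\le\cot\theta=\tan(\frac\pi2-\theta)$. Then $\arg(-E)=\frac\pi2+2\delta\in(0,\pi)$. So $\Psi_A=|E|^{-1/2}e^{i(\frac\pi4-\delta)}$, $\Psi_B=|E|^{-1/2}e^{-i(\frac\pi4+\delta)}$, and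
$$\Psi_B-\Psi_A=|E|^{-1/2}e^{-i\delta}\bigl(e^{-i\pi/4}-e^{i\pi/4}\bigr)=-ij,\qquad j(\rho)=\sqrt2\,|E|^{-1/2}e^{-i\delta}.$$
For $\rho>1$ define $j$ by the same relation $\Psi_B-\Psi_A=-ij$. Since $\Psi(1/\bar S)=\overline{\Psi(S)}$ and $1/\bar S=\rho^{-1}e^{i\theta}$, we get $-ij(1/\rho)=\overline{-ij(\rho)}$, that is, $j(1/\rho)=-\overline{j(\rho)}$.

**Step 6: fold the ray onto $0<\rho<1$.** This brings (14) to the form of (12). Let $Y(X)=\int_0^\infty\frac{j\,e^{i\theta}d\rho}{\rho e^{i\theta}-X}$. The first integral in (14) is $-iY(X)$. On $\arg S=-\theta$ the jump is $\overline{-ij}=i\bar j$, so the second integral is $\int_0^\infty\frac{i\,\bar j\,e^{-i\theta}d\rho}{\rho e^{-i\theta}-X}=i\,\overline{Y(\bar X)}$. Hence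
$$\Psi(X)=-\frac1{2\pi}\bigl[Y(X)+\overline{Y(\bar X)}\bigr].$$
Put $C_X(\rho)=\frac{X+S}{X-S}$. Then $1-C_X=\frac{2S}{S-X}$, so $\frac{e^{i\theta}d\rho}{S-X}=\frac12(1-C_X)\frac{d\rho}\rho$. The integrals $\int_0^\infty j\frac{d\rho}\rho$ and $\int_0^\infty jC_X\frac{d\rho}\rho$ converge absolutely: $|j|\le|\Psi_A|+|\Psi_B|$ is $O(\rho^{1/2})$ at $0$, $O(\rho^{-1/2})$ at $\infty$ and $O(|\rho-1|^{-1/2})$ at $1$, and $C_X$ is bounded on the ray because $X\ne e^{i\theta}$; the same for $\bar X$. Since $|X|=1$,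
$$C_X(1/\rho)=\frac{X+1/\bar S}{X-1/\bar S}=\frac{X\bar S+1}{X\bar S-1}=-\frac{\bar X+\bar S}{\bar X-\bar S}=-\overline{C_X(\rho)}.$$
Substituting $\rho\to1/\rho$ on $(1,\infty)$ and using $j(1/\rho)=-\overline{j(\rho)}$,
$$\int_0^\infty j\,\frac{d\rho}\rho=\int_0^1(j-\bar j)\frac{d\rho}\rho\in i\mathbb R,\qquad\int_0^\infty jC_X\frac{d\rho}\rho=\int_0^1\bigl(jC_X+\overline{jC_X}\bigr)\frac{d\rho}\rho=2\,\mathrm{Re}\int_0^1jC_X\frac{d\rho}\rho.$$
So $\mathrm{Re}\,Y(X)=-\mathrm{Re}\int_0^1jC_X\frac{d\rho}\rho$, and likewise for $\bar X$. Since $\Psi(X)$ is real,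
$$|E(X)|^{-1/2}=\Psi(X)=\frac1{2\pi}\int_0^1\mathrm{Re}\,\bigl[j\,(C_X+C_{\bar X})\bigr]\frac{d\rho}\rho.\tag{15}$$
As a check, formally put $\theta=\frac\pi2$: then $\delta=0$, $j=\sqrt2|E|^{-1/2}$, $\mathrm{Re}\,C_X=\Pi_X$, and (15) says that (11) is an equality with $\lambda=\sqrt2$, which is exactly (7) for $n=2$, $b=\frac12$.

**Step 7: the estimate.** We compare the integrands of (15) and (12). We have
$$\mathrm{Re}\,C_X=\frac{|X|^2-|S|^2}{|X-S|^2}=\Pi_X,\qquad|\mathrm{Im}\,C_X|=\frac{2|\mathrm{Im}(S\bar X)|}{|X-S|^2}\le\frac{2\rho}{|X-S|^2}=\frac{2\rho}{1-\rho^2}\Pi_X=\frac{1-k^2}{2k}\Pi_X,$$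
the last because $1-k^2=\frac{4\rho}{(1+\rho)^2}$. Also $\sin\delta\le\delta\le\frac12\tan2\delta=\frac k2\cot\theta$. Therefore
$$\mathrm{Re}(jC_X)=\sqrt2|E|^{-1/2}\bigl[\cos\delta\,\Pi_X+\sin\delta\,\mathrm{Im}\,C_X\bigr]\ge\sqrt2|E|^{-1/2}\Pi_X\Bigl[\cos\delta-\frac{1-k^2}{2k}\sin\delta\Bigr]\ge\sqrt2|E|^{-1/2}\Pi_X\Bigl[\cos\delta_0-\tfrac14\cot\theta\Bigr].$$
Since $\sqrt2\cos(\frac\pi4-\frac\theta2)=\sin\frac\theta2+\cos\frac\theta2$, the right side is $\lambda(\theta)|E|^{-1/2}\Pi_X$. The same holds for $\bar X$. Insert this in (15) and compare with (12): $|q(\zeta)|^{-1/2}$ is at least $\lambda(\theta)$ times the left side of (11). As $\lambda(\theta)>0$, this is (11). Theorem 4(a) is proved. $\square$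

## 9. Small angles, near-right angles, and $p$ slightly above $2$

**Step 1: angles near $\frac\pi2$ for fixed $p>2$.** We use Theorem 4(a) and continuity. As $\theta\to\frac\pi2$, $\lambda(\theta)\to\sqrt2$ and the bound in (a) tends to $\frac1{\sqrt2}\sec^{p-1}\frac\pi{4(p-1)}$. By (9) this is less than $C(p,\frac\pi2)=\lim_{\theta\to\pi/2}C(p,\theta)$. So $N(p,\theta)<C(p,\theta)$ on some interval $(\theta_p'',\frac\pi2]$ with $0<\theta_p''<\frac\pi2$.

**Step 2: small angles for fixed $p>2$.** Here we show that $\kappa_p$ has slope $-\infty$ at $0$, while $\frac2\sigma-1$ has a finite slope. Let $m=\frac1p$. The function $F(\varphi)=\cos(\psi-\varphi)^{-2m}$ is convex with $F'(\varphi)=-2m\cos(\psi-\varphi)^{-2m}\tan(\psi-\varphi)$, so $F(0)\ge F(\varphi)-\varphi F'(\varphi)$. Multiply by $(\sin\psi\cos\psi)^m$ and integrate: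
$$\frac{I_m(0)-I_m(\varphi)}\varphi\ge2m\int_0^{\pi/2}\Bigl(\frac{\sin\psi\cos\psi}{\cos^2(\psi-\varphi)}\Bigr)^m\tan(\psi-\varphi)\,d\psi\qquad(0<\varphi\le\tfrac\pi4).\tag{16}$$
The integrand is negative only for $\psi<\varphi\le\frac\pi4$. There $|\tan(\psi-\varphi)|\le1$, $\sin\psi\cos\psi\le\frac12$ and $\cos^2(\psi-\varphi)\ge\frac12$, so that part of the integral is at least $-\varphi\ge-\frac\pi4$. On $\psi>\varphi$ the integrand is positive and tends pointwise to $\tan^{m+1}\psi$ as $\varphi\to0$; by Fatou the liminf of that part is at least $\int_0^{\pi/2}\tan^{m+1}\psi\,d\psi=\infty$, since $m+1>1$. So $\frac{1-\kappa_p(\varphi)}\varphi\to\infty$. But $\sigma=1+\varphi+O(\varphi^2)$ gives $\frac2\sigma-1=1-2\varphi+O(\varphi^2)$. Hence $\kappa_p(\varphi)<\frac2\sigma-1$ for small $\varphi>0$, and (10) (which holds for all $p>1$) gives $N(p,\theta)<C(p,\theta)$ for $0<\theta<\theta_p'$. Shrinking $\theta_p'$ we may assume $\theta_p'\le\theta_p''$.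 This is Theorem 4(b). $\square$

**Step 3: all angles for $p$ slightly above $2$.** We argue by compactness in $\theta$. For $p\le2$ the claim of Theorem 4(c) is Theorem 3. If no $p_0>2$ worked, then there would be $p_k\to2$, $p_k>2$, and $\theta_k\in(0,\frac\pi2]$ with $N(p_k,\theta_k)\ge C(p_k,\theta_k)$; pass to a subsequence with $\theta_k\to\theta^*\in[0,\frac\pi2]$. Put $m_k=\frac1{p_k}\to\frac12$, $\varphi_k=\frac{\theta_k}2$, and let $\sigma_k=\sin\varphi_k+\cos\varphi_k$.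

*Case $\theta^*=0$.* Use (16) with $m=m_k$, $\varphi=\varphi_k\to0$. The negative part is again at least $-\frac\pi4$, and Fatou along the sequence bounds the liminf of the positive part from below by $\int_0^{\pi/2}\tan^{3/2}\psi\,d\psi=\infty$. Since $I_{m_k}(0)=\frac\pi2\sec\frac{\pi m_k}2$ converges to a finite limit, $(1-\kappa_{p_k}(\varphi_k))/\varphi_k\to\infty$. So $\kappa_{p_k}(\varphi_k)<\frac2{\sigma_k}-1$ for large $k$, and (10) contradicts the choice of $\theta_k$.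

*Case $0<\theta^*<\frac\pi2$.* Let $\varphi^*=\frac{\theta^*}2\in(0,\frac\pi4)$. For $\varphi\le\frac\pi4$ and $m\in[m_1,m_2]\subset(0,1)$ the integrand in (3) is at most $2^{m}\frac{x^{m_1}+x^{m_2}}{1+x^2}$, because $c+sx\ge c\ge2^{-1/2}$. By dominated convergence $\kappa_{p_k}(\varphi_k)\to\kappa_2(\varphi^*)$, and by Step 1 of Section 7, $\kappa_2(\varphi^*)<\frac2{\sin\varphi^*+\cos\varphi^*}-1=\lim\bigl(\frac2{\sigma_k}-1\bigr)$. So $\kappa_{p_k}(\varphi_k)<\frac2{\sigma_k}-1$ for large $k$, and (10) is again a contradiction.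

*Case $\theta^*=\frac\pi2$.* Here Theorem 2 is not enough, as we saw in Section 5, and Theorem 4(a) takes over. For large $k$, $\lambda(\theta_k)>0$, and $N(p_k,\theta_k)\le\lambda(\theta_k)^{-1}\sec^{p_k-1}\frac{\pi-\theta_k}{2(p_k-1)}\to\frac1{\sqrt2}\sec\frac\pi4=1$, while $C(p_k,\theta_k)\to\frac1{\sqrt2}\sec^2\frac\pi4=\sqrt2$. This is a contradiction, and Theorem 4(c) is proved. $\square$
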